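\title{Positive solutions of superlinear elliptic problems without the Ambrosetti--Rabinowitz condition}

\begin{abstract}
Let $\Omega\subset\mathbb R^N$ be a bounded domain with smooth boundary and let $\lambda_1$ be the first Dirichlet eigenvalue of $-\Delta$ in $\Omega$. We prove that the problem $-\Delta u-\lambda u=f(u)$ in $\Omega$, $u=0$ on $\partial\Omega$, has a positive solution whenever $\lambda<\lambda_1$, $f$ is of class $C^1$ with $f(0)=f'(0)=0$, $f$ has subcritical growth, and $\liminf_{t\to\infty}f(t)/t>\lambda_1-\lambda$. No relation between $f$ and its primitive is assumed; in particular, the Ambrosetti--Rabinowitz condition may be replaced by a superlinear lower bound on $f$. The main step is an a priori bound for positive solutions of bounded energy and bounded Morse index. It is obtained by passing to the limit in the rescaled stress--energy tensors and combining Pohozaev identities for vector fields tangent to the boundary, estimates for stable solutions, and Hardy's inequality.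
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $\Omega\subset\mathbb R^N$, $N\ge1$, be a bounded domain with smooth boundary. Let $\lambda_1>0$ be the first eigenvalue of $-\Delta$ in $H_0^1(\Omega)$ and $\varphi_1>0$ a first eigenfunction. Put $2^*=2N/(N-2)$ if $N\ge3$ and $2^*=+\infty$ if $N\in\{1,2\}$. For a real parameter $\lambda$ we consider
\begin{equation}\label{eq:P}
-\Delta u-\lambda u=f(u)\quad\text{in }\Omega,\qquad u=0\quad\text{on }\partial\Omega .
\end{equation}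
A \emph{positive solution} of \eqref{eq:P} is a function $u\in H_0^1(\Omega)$ with $u>0$ a.e.\ in $\Omega$ and $\int_\Omega(\nabla u\cdot\nabla\xi-\lambda u\xi)=\int_\Omega f(u)\xi$ for all $\xi\in H_0^1(\Omega)$. Let $f\in C^1(\mathbb R,\mathbb R)$ satisfy
\begin{gather}
f(0)=f'(0)=0,\label{eq:f0}\\
|f(t)|\le C(1+|t|^p)\quad(t\in\mathbb R)\qquad\text{for some }C>0\text{ and }1<p<2^*-1,\label{eq:sub}
\end{gather}
and let $F(t)=\int_0^tf$. The theorem of Ambrosetti and Rabinowitz states that \eqref{eq:P} has a positive solution for every $\lambda<\lambda_1$ if, in addition, there is $\mu>2$ such that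
\begin{equation}\label{eq:AR}
0<\mu F(t)\le tf(t)\qquad\text{for all large }t>0 .
\end{equation}

It is useful to see what \eqref{eq:AR} does. Set $f=0$ on $(-\infty,0]$, which does not change the positive solutions, and consider the energy $I(u)=\frac12\int(|\nabla u|^2-\lambda u^2)-\int F(u)$. Near $u=0$ the quadratic part is positive definite, because $\lambda<\lambda_1$, and it dominates, because of \eqref{eq:f0} and \eqref{eq:sub}. Along the ray $t\varphi_1$ the energy tends to $-\infty$ as soon as $f$ is superlinear. So $I$ has the geometry of a mountain pass, and for this one needs only a small part of \eqref{eq:AR}. Indeed, \eqref{eq:AR} says that $F(t)/t^\mu$ is positive and nondecreasing for $t\ge t_0$, so that $f(t)\ge\mu F(t)/t\ge\mu F(t_0)t_0^{-\mu}t^{\mu-1}$ there, and hence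
\begin{equation}\label{eq:weak}
f(t)\ge C_1t^{\mu-1}-C_2\quad(t\ge0)\qquad\text{for some }\mu>2\text{ and }C_1,C_2>0 .
\end{equation}
The full strength of \eqref{eq:AR} enters only through compactness: it gives
\[
\mu I(u)-I'(u)u=\Big(\frac\mu2-1\Big)\int(|\nabla u|^2-\lambda u^2)+\int\big(uf(u)-\mu F(u)\big)\ge c\int|\nabla u|^2-C,
\]
so that almost critical points of bounded energy are bounded in $H_0^1(\Omega)$. The question that we answer, posed in \cite{NE}, is whether the existence theorem survives when \eqref{eq:AR} is replaced by \eqref{eq:weak}: \emph{does \eqref{eq:P} have a positive solution for every bounded smooth domain $\Omega$, every $\lambda<\lambda_1$, and every $f\in C^1(\mathbb R,\mathbb R)$ satisfying \eqref{eq:f0}, \eqref{eq:sub}, and \eqref{eq:weak}?}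

The geometry persists under \eqref{eq:weak}, and for $N=1$ an elementary concavity argument replaces the compactness (Lemma~\ref{lem:1d}), so one expects a positive answer. The following example shows why the computation above cannot give it.

\begin{example}\label{ex:osc}
Let $1<q<p<2^*-1$, $f(t)=t^q+t^p(1+\sin t)$ for $t\ge0$, and $f(t)=0$ for $t<0$. Then \eqref{eq:f0}, \eqref{eq:sub}, and \eqref{eq:weak} hold. At $t=2\pi j-\pi/2$ we have $tf(t)=t^{q+1}$, while $F(t)\ge(t/2)^p\int_{t/2}^t(1+\sin r)\,dr\ge(t/2)^p(t/2-2)$; so \eqref{eq:AR} fails for every $\mu>0$, and $\frac12tf(t)-F(t)\to-\infty$ along these points. At $t=2\pi j+\pi/2$ we have $\frac12tf(t)-F(t)\ge(1-\frac2{p+1})t^{p+1}\to+\infty$. A critical point has $I(u)=\int(\frac12uf(u)-F(u))$, and the integrand is unbounded in both directions.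
\end{example}

\subsection*{Results}
Only the values of $f$ on $[0,\infty)$ matter. For $f\in C^1([0,\infty))$ consider the following hypotheses.
\begin{itemize}
\item[(H1)] $f(0)=f'(0)=0$.
\item[(H2)] If $N\ge3$, then $f(t)/t^{2^*-1}\to0$ as $t\to\infty$. If $N=2$, then $|f(t)|\le C(1+t^p)$ on $[0,\infty)$ for some $p>1$. If $N=1$, there is no condition.
\item[(H3)] $\liminf_{t\to\infty}f(t)/t>\lambda_1-\lambda$.
\end{itemize}

\begin{theorem}[Existence]\label{thm:A}
If $\lambda<\lambda_1$ and \textup{(H1)--(H3)} hold, then \eqref{eq:P} has a positive solution.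
\end{theorem}

Conditions \eqref{eq:f0} and \eqref{eq:sub} imply (H1) and (H2), and \eqref{eq:weak} implies $f(t)/t\to\infty$ because $\mu>2$. The answer to the question is therefore affirmative.

\begin{corollary}\label{cor:answer}
For every bounded smooth domain $\Omega$, every $\lambda<\lambda_1$, and every $f\in C^1(\mathbb R,\mathbb R)$ satisfying \eqref{eq:f0}, \eqref{eq:sub}, and \eqref{eq:weak}, problem \eqref{eq:P} has a positive solution.
\end{corollary}

In terms of $g(t)=\lambda t+f(t)$, the assumptions $\lambda<\lambda_1$, (H1), and (H3) read $g(0)=0$ and $g'(0)<\lambda_1<\liminf_{t\to\infty}g(t)/t$: the quotient $g(t)/t$ crosses the first eigenvalue. Some crossing is necessary, since testing \eqref{eq:P} with $\varphi_1$ gives $\int(g(u)-\lambda_1u)\varphi_1=0$. Section~\ref{sec:sharp} shows that in Theorem~\ref{thm:A} the sign ``$>$'' in (H3) cannot be replaced by ``$\ge$'', the condition $f=o(t^{2^*-1})$ in (H2) cannot be replaced by $f=O(t^{2^*-1})$, and $\lambda<\lambda_1$ cannot be replaced by $\lambda\le\lambda_1$.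

The compactness that is lost with \eqref{eq:AR} is recovered from second-order information. The Morse index of a solution is defined in Section~\ref{sec:prelim}.

\begin{theorem}[Compactness]\label{thm:B}
Let $N\ge2$, $\lambda\in\mathbb R$, and let \textup{(H1)--(H3)} hold. For all $k\in\mathbb N$ and $\Lambda>0$, the set of positive solutions $u$ of \eqref{eq:P} with Morse index at most $k$ and
\[
\Big|\frac12\int_\Omega(|\nabla u|^2-\lambda u^2)-\int_\Omega F(u)\Big|\le\Lambda
\]
is bounded in $L^\infty(\Omega)$.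
\end{theorem}

\subsection*{The method}
We change $f$ above height $n$ into a pure power and obtain functions $f_n$ to which the mountain-pass argument applies. This yields solutions $u_n$ of the modified problems, and $u_n$ solves \eqref{eq:P} as soon as $\max u_n\le n$. The constants in the compactness computation depend on $n$, so it gives no uniform bound. Two pieces of information are uniform: the mountain-pass levels are bounded, because the $f_n$ have a common lower bound, and $u_n$ can be chosen of Morse index at most one (Section~\ref{sec:mp}). The core of the paper, Proposition~\ref{prop:main}, shows that these two facts and the lower bound on the nonlinearity bound $\int|\nabla u_n|^2$.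

The proof is by contradiction. If $E_n=\int|\nabla u_n|^2\to\infty$, we divide the Dirichlet density and the energy density of $u_n$ by $E_n$ and pass to limit measures $a$ and $e$ on $\overline\Omega$. Then $a$ has mass one and $e$ has mass zero. Bounded Morse index makes $u_n$ locally stable away from finitely many points, and estimates for stable solutions (Section~\ref{sec:stable}) show that both measures live on those points and on $\partial\Omega$. Pohozaev identities then show that $e\ge0$, hence $e=0$, and this removes the atoms of $a$ and the normal derivatives at the boundary. Hardy's inequality and stability remove the tangential derivatives, so $a=0$. Section~\ref{sec:model} carries out the idea by hand for radial solutions in a ball.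

\section{Preliminaries}\label{sec:prelim}

\subsection*{Notation}
We write $\|u\|=(\int_\Omega|\nabla u|^2)^{1/2}$ for the norm of $H_0^1(\Omega)$, $\|u\|_q$ for the norm of $L^q(\Omega)$, $\nu$ for the outer unit normal, and $s(x)=\operatorname{dist}(x,\partial\Omega)$. We normalize $\int_\Omega\varphi_1=1$. For matrices, $M:M'=\sum_{i,j}M_{ij}M'_{ij}$, $|M|^2=M:M$, and $(\xi\otimes\xi')_{ij}=\xi_i\xi'_j$. For a vector field $X$, $(DX)_{ij}=\partial_jX_i$, so $DX:\mathrm{Id}=\operatorname{div}X$.

It is convenient to absorb the linear term into the nonlinearity and to study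
\begin{equation}\label{eq:g}
-\Delta u=g(u)\quad\text{in }\Omega,\qquad u=0\quad\text{on }\partial\Omega,
\end{equation}
with $g\in C^1([0,\infty))$ and $G(t)=\int_0^tg$. The \emph{energy density} and the \emph{energy} of $u\ge0$ are
\[
e(u)=\tfrac12|\nabla u|^2-G(u),\qquad J(u)=\int_\Omega e(u).
\]
For $g(t)=\lambda t+f(t)$, $J(u)$ is the quantity in Theorem~\ref{thm:B}, and (H3) together with the continuity of $g$ gives constants $\delta,K>0$ with
\begin{equation}\label{eq:lower}
g(t)\ge(\lambda_1+\delta)t-K\qquad(t\ge0).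
\end{equation}

\subsection*{Standard facts}
\begin{itemize}
\item[(F1)] \emph{First eigenfunction.} $\varphi_1\in C^2(\overline\Omega)$, $\varphi_1>0$ in $\Omega$, $-\Delta\varphi_1=\lambda_1\varphi_1$, and $\lambda_1\|u\|_2^2\le\|u\|^2$ for $u\in H_0^1(\Omega)$.
\item[(F2)] \emph{Linear regularity.} If $u\in H_0^1(\Omega)$ solves $-\Delta u=h$ weakly with $h\in L^q(\Omega)$, $N<q<\infty$, $q\ge2$, then $u\in W^{2,q}(\Omega)\subset C^1(\overline\Omega)$ and $\|u\|_{C^1(\overline\Omega)}\le C\|h\|_q$. If $h$ is Lipschitz on $\overline\Omega$, then $u\in C^2(\overline\Omega)$ by the Schauder estimates.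
\item[(F3)] \emph{Brezis--Kato theorem.} If $N\ge3$, $u\in H_0^1(\Omega)$, and $-\Delta u=h$ weakly with $|h|\le\mathsf a\,(1+|u|)$, $\mathsf a\in L^{N/2}(\Omega)$, then $u\in L^q(\Omega)$ for all $q<\infty$.
\item[(F4)] \emph{Strong maximum principle and Hopf's lemma.} If $u\in C^2(\overline\Omega)$, $u\ge0$, $u\not\equiv0$, $u=0$ on $\partial\Omega$, and $-\Delta u+cu\ge0$ for a constant $c\ge0$, then $u>0$ in $\Omega$ and $\partial_\nu u<0$ on $\partial\Omega$.
\item[(F5)] \emph{Sobolev inequality on balls.} For $N\ge2$ and $h\in C^1(\overline{B_\rho})$, $\|h\|_{L^{N/(N-1)}(B_\rho)}\le C(N)\int_{B_\rho}(|\nabla h|+\rho^{-1}|h|)$.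
\item[(F6)] \emph{Collar.} There is $s_0>0$, which may be decreased at will, such that $(\sigma,t)\mapsto\sigma-t\nu(\sigma)$ is a diffeomorphism of $\partial\Omega\times[0,s_0)$ onto $\{x\in\overline\Omega:s(x)<s_0\}$ with Jacobian in $[\frac12,2]$. On this set $s$ is smooth, $s(\sigma-t\nu(\sigma))=t$, and $\nabla s(\sigma-t\nu(\sigma))=-\nu(\sigma)$.
\item[(F7)] \emph{Weak-$*$ limits.} A bounded sequence $h_n$ in $L^1(\Omega)$ has a subsequence with $\int\psi h_n\to\int\psi\,d\mathsf m$ for all $\psi\in C(\overline\Omega)$, where $\mathsf m$ is a finite signed Radon measure on the compact set $\overline\Omega$; we write $h_n\rightharpoonup\mathsf m$. Then $\mathsf m(\overline\Omega)=\lim\int h_n$; $\psi h_n\rightharpoonup\psi\mathsf m$ for $\psi\in C(\overline\Omega)$; $\mathsf m\ge0$ if $h_n\ge0$; and $|\mathsf m|(U)=0$ if $U\subset\overline\Omega$ is relatively open and $\int_{U\cap\Omega}|h_n|\to0$.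
\end{itemize}

\begin{lemma}[Regularity]\label{lem:reg}
Let $g\in C^1([0,\infty))$ with $g(0)=0$. Assume $|g(t)|\le C(1+t^{2^*-1})$ if $N\ge3$ and $|g(t)|\le C(1+t^p)$ for some $p>1$ if $N=2$. If $u\in H_0^1(\Omega)$, $u\ge0$, $u\not\equiv0$, is a weak solution of \eqref{eq:g}, then $u\in C^2(\overline\Omega)$, $u>0$ in $\Omega$, and $\partial_\nu u<0$ on $\partial\Omega$.
\end{lemma}

\begin{proof}
We first show that $g(u)\in L^q(\Omega)$ for all $q<\infty$. For $N=1$, $u$ is bounded. For $N=2$, $u\in L^q$ for all $q<\infty$ by Sobolev's embedding. For $N\ge3$, the same follows from (F3) with $\mathsf a=|g(u)|/(1+u)\le C(1+u^{2^*-2})$, which lies in $L^{N/2}$ because $(2^*-2)N/2=2^*$. By (F2), $u\in C^1(\overline\Omega)$; then $g(u)$ is Lipschitz and $u\in C^2(\overline\Omega)$. Since $g(0)=0$, there is $c\ge0$ with $|g(t)|\le ct$ on $[0,\max u]$, so $-\Delta u+cu\ge0$ and (F4) applies.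
\end{proof}

The next inequality involves only the derivative normal to the boundary; this is essential in the last step of Proposition~\ref{prop:main}.

\begin{lemma}[Hardy's inequality along normals]\label{lem:hardy}
If $v\in C^1(\overline\Omega)$, $v=0$ on $\partial\Omega$, and $0<\beta<s_0$, then $\int_{\{s<\beta\}}v^2/s^2\le16\int_{\{s<\beta\}}(\nabla s\cdot\nabla v)^2$.
\end{lemma}

\begin{proof}
Fix $\sigma\in\partial\Omega$ and let $w(t)=v(\sigma-t\nu(\sigma))$, so $w'=\nabla s\cdot\nabla v$ and $|w(t)|\le Ct$. Integrating by parts,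
\[
\int_0^\beta\frac{w^2}{t^2}\,dt=-\frac{w(\beta)^2}\beta+2\int_0^\beta\frac{w}{t}\,w'\,dt\le2\Big(\int_0^\beta\frac{w^2}{t^2}\,dt\Big)^{1/2}\Big(\int_0^\beta w'^2\,dt\Big)^{1/2},
\]
hence $\int_0^\beta w^2/t^2\le4\int_0^\beta w'^2$. Integrate over $\sigma$; the Jacobian costs a factor $2$ on each side.
\end{proof}

\subsection*{Morse index and stability}
Let $H$ be a Hilbert space and $I\in C^2(H,\mathbb R)$. The \emph{Morse index} of a critical point $u$ is the maximal dimension of a subspace $V$ on which the second variation is negative definite, that is, $I''(u)[h,h]<0$ for $h\in V\setminus\{0\}$. For a positive solution $u\in C^2(\overline\Omega)$ of \eqref{eq:g} the second variation is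
\[
Q_u(\xi)=\int_\Omega\big(|\nabla\xi|^2-g'(u)\xi^2\big),\qquad\xi\in H_0^1(\Omega),
\]
and the Morse index of $u$ is defined in the same way through $Q_u$. The form $Q_u$ is well defined because $g'(u)$ is bounded; no growth condition on $g'$ is needed. By Lemma~\ref{lem:reg} this applies to all solutions in Theorem~\ref{thm:B}.

Let $u\in C^2(\Omega)$, $u>0$, solve $-\Delta u=g(u)$. We call $u$ \emph{stable in} an open set $\omega\subset\Omega$ if $Q_u\ge0$ on $C_c^\infty(\omega)$, and \emph{unstable in} $\omega$ otherwise. We use three properties.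
\begin{itemize}
\item[(M1)] If $u$ is unstable in $\omega$, it is unstable in every open set $\omega'$ with $\omega\subset\omega'\subset\Omega$.
\item[(M2)] If $u$ is stable in $\omega$, then $Q_u(\xi)\ge0$ for every Lipschitz $\xi$ with compact support in $\omega$. Indeed, mollifications of $\xi$ converge to $\xi$ in $H^1$ and are supported in a fixed compact subset of $\omega$, where $g'(u)$ is bounded.
\item[(M3)] If $u$ is unstable in each of $k+1$ pairwise disjoint open sets $\omega_i$, then $Q_u$ is negative definite on a $(k+1)$-dimensional subspace of $C_c^\infty(\Omega)$. Indeed, if $\xi_i\in C_c^\infty(\omega_i)$ and $Q_u(\xi_i)<0$, then $Q_u(\sum\alpha_i\xi_i)=\sum\alpha_i^2Q_u(\xi_i)$.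
\end{itemize}

\section{Two identities and two model cases}\label{sec:model}

In this section $g$ is as in \eqref{eq:g} and $u\in C^2(\overline\Omega)$ is a solution of \eqref{eq:g} that is positive in $\Omega$. The first identity comes from testing with $\varphi_1$. It is the only a priori bound that is available for free.

\begin{lemma}\label{lem:phi}
If \eqref{eq:lower} holds, then $g\ge-K$ and $G\ge-C_0$ on $[0,\infty)$, where $C_0=K^2/(2\lambda_1+2\delta)$, and
\[
\int_\Omega u\varphi_1\le\frac K\delta,\qquad\int_\Omega|g(u)|\varphi_1\le\frac{\lambda_1K}\delta+2K .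
\]
\end{lemma}

\begin{proof}
Integrating \eqref{eq:lower} gives $G(t)\ge\frac12(\lambda_1+\delta)t^2-Kt\ge-C_0$. Next, $\lambda_1\int u\varphi_1=\int g(u)\varphi_1\ge(\lambda_1+\delta)\int u\varphi_1-K$, which is the first bound. Since $g\ge-K$ implies $|g|\le g+2K$, the second bound follows from $\int g(u)\varphi_1=\lambda_1\int u\varphi_1$.
\end{proof}

In dimension one this already suffices.

\begin{lemma}\label{lem:1d}
Let $N=1$ and let \eqref{eq:lower} hold. Then $\max u\le C$, where $C$ depends only on $\Omega$, $\delta$, and $K$.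
\end{lemma}

\begin{proof}
Let $\Omega=(0,R)$ and $w(x)=u(x)+\frac K2x(R-x)\ge u(x)$. Then $w''=-g(u)-K\le0$, so $w$ is concave and vanishes at $0$ and $R$. If $w$ is maximal at $x_0$, concavity gives $w(x)\ge w(x_0)x/x_0\ge w(x_0)x/R$ for $x\le x_0$ and $w(x)\ge w(x_0)(R-x)/R$ for $x\ge x_0$. Thus $w(x_0)\int\min(x,R-x)\varphi_1\le R\int w\varphi_1\le R(K/\delta+KR^2/8)$.
\end{proof}

The second identity expresses that $J$ is stationary under deformations of the domain. Its value for us is that it contains $G$ but not $g$, exactly like the energy; it therefore takes over the role of \eqref{eq:AR}, which was to relate $\int F(u)$ to the Dirichlet integral. The \emph{stress--energy tensor} of $u$ is the symmetric matrix $T_u=\nabla u\otimes\nabla u-e(u)\,\mathrm{Id}$.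

\begin{lemma}[Pohozaev identity]\label{lem:poho}
For every $X\in C^1(\overline\Omega;\mathbb R^N)$,
\begin{equation}\label{eq:poho}
\int_\Omega DX:T_u=\frac12\int_{\partial\Omega}(X\cdot\nu)(\partial_\nu u)^2 .
\end{equation}
In particular, $\int_\Omega DX:T_u=0$ if $X\cdot\nu=0$ on $\partial\Omega$; and $X(x)=x$ gives
\begin{equation}\label{eq:pohox}
\int_\Omega|\nabla u|^2-NJ(u)=\frac12\int_{\partial\Omega}(x\cdot\nu)(\partial_\nu u)^2 .
\end{equation}
\end{lemma}

\begin{proof}
The field $(X\cdot\nabla u)\nabla u$ is of class $C^1(\overline\Omega)$, and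
\[
\operatorname{div}\big((X\cdot\nabla u)\nabla u\big)=(X\cdot\nabla u)\Delta u+DX:\nabla u\otimes\nabla u+\tfrac12X\cdot\nabla|\nabla u|^2=DX:\nabla u\otimes\nabla u+X\cdot\nabla e(u),
\]
because $(X\cdot\nabla u)\Delta u=-X\cdot\nabla G(u)$. On $\partial\Omega$ we have $\nabla u=(\partial_\nu u)\nu$ and $e(u)=\frac12(\partial_\nu u)^2$. Integration gives
\[
\int_{\partial\Omega}(X\cdot\nu)(\partial_\nu u)^2=\int_\Omega DX:\nabla u\otimes\nabla u-\int_\Omega e(u)\operatorname{div}X+\frac12\int_{\partial\Omega}(X\cdot\nu)(\partial_\nu u)^2,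
\]
which is \eqref{eq:poho}. For $X(x)=x$, $DX:T_u=\operatorname{tr}T_u=|\nabla u|^2-Ne(u)$.
\end{proof}

By \eqref{eq:pohox}, when the energy is bounded the Dirichlet integral is large only if the boundary term is. For radial solutions in a ball the boundary term can be bounded by hand.

\begin{example}[Radial solutions]\label{ex:radial}
Let $N\ge2$, $\Omega=B_1$, let \eqref{eq:lower} hold, and let $u=u(r)$ be radial. We claim that
\[
\int_{B_1}|\nabla u|^2\le NJ(u)+C\Big(1+\max_{[0,L]}|G|\Big)
\]
with $C$ and $L$ depending only on $N$, $\delta$, and $K$.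

\emph{Interior.} On $B_{1/2}$ we have $\varphi_1\ge c>0$. By the divergence theorem and Lemma~\ref{lem:phi}, $|\partial B_r|\,|u'(r)|=|\int_{B_r}g(u)|\le C$ for $r\le\frac12$, so $|u'|\le C$ on $[\frac14,\frac12]$. The mean of $u$ over the annulus $\{\frac14<|x|<\frac12\}$ is at most some $L$, so $u(r_0)\le L$ for some $r_0\in(\frac14,\frac12)$.

\emph{From the interior to the boundary.} The radial--radial entry of $T_u$ is $\mathcal E(r)=\frac12u'^2+G(u)$. Since $u''+\frac{N-1}ru'+g(u)=0$, we have $\mathcal E'=-\frac{N-1}ru'^2\le0$. Hence $\frac12u'(1)^2=\mathcal E(1)\le\mathcal E(r_0)\le C+\max_{[0,L]}|G|$.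

\emph{Dilations.} By \eqref{eq:pohox}, $\int|\nabla u|^2=NJ(u)+\frac12|\partial B_1|\,u'(1)^2$, and the claim follows.
\end{example}

No upper bound on $g$ at infinity was used: $G$ is evaluated only where $u$ is known to be bounded. Each of the three steps has a counterpart in a general domain. The interior bound came from symmetry; it will come from stability, in the weaker form that $T_u$ is small compared with $\int|\nabla u|^2$, and it will fail at finitely many points. The formula for $\mathcal E'$ is \eqref{eq:poho} for radial fields supported in the annulus; it will be replaced by fields that vanish on $\partial\Omega$, which determine the normal--normal stress. The global dilation field produces a boundary term that has no sign in general and is not controlled by weak limits of $\nabla u\otimes\nabla u$; we shall use only fields tangent to $\partial\Omega$, among them dilations localized at a point. One phenomenon is absent in the radial case, namely tangential derivatives concentrating at the boundary. The identities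 do not exclude it, and there stability is used a second time.

\section{Mountain-pass points of index at most one}\label{sec:mp}

A functional $I\in C^1(H,\mathbb R)$ satisfies the \emph{Palais--Smale condition} (PS) if every sequence $w_i$ with $I(w_i)$ bounded and $\nabla I(w_i)\to0$ has a convergent subsequence. We use the quantitative deformation lemma \cite[Lemma~2.3]{Willem} in the following form.

\begin{lemma}\label{lem:def}
Let $H$ be a Hilbert space, $I\in C^2(H,\mathbb R)$, $Y\subset H$, $c\in\mathbb R$, and $\varepsilon',\delta'>0$. Let $Z=I^{-1}([c-2\varepsilon',c+2\varepsilon'])\cap\{\operatorname{dist}(\cdot,Y)\le2\delta'\}$ and suppose $|\nabla I|\ge8\varepsilon'/\delta'$ on $Z$. Then there is a continuous $\Phi:[0,1]\times H\to H$ with $\Phi(0,\cdot)=\mathrm{id}$, $\Phi(t,w)=w$ for $w\notin Z$, $I(\Phi(\cdot,w))$ nonincreasing, and $\Phi(1,\{I\le c+\varepsilon'\}\cap Y)\subset\{I\le c-\varepsilon'\}$.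
\end{lemma}

A path in the plane that passes over the top of $-x^2-y^2$ can be pushed to one side and lowered; a path along the $x$-axis through the saddle of $-x^2+y^2$ cannot. So a mountain-pass level should carry a critical point with at most one negative direction. Critical points may be degenerate and not isolated, so we cannot use a normal form. Instead we push the path in a unit direction $h(r)$ of a negative plane. This lowers $I$ to second order, provided $h(r)$ depends continuously on the path parameter and is almost downhill to first order. Such an $h$ exists because the projected gradient is a curve in a plane, and a small perturbation of a plane curve avoids the origin. On a line this is impossible when the curve changes sign, which is why index one cannot be excluded.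

\begin{lemma}\label{lem:mp}
Let $H$ be a Hilbert space, let $I\in C^2(H,\mathbb R)$ satisfy \textup{(PS)}, and let $e_0,e_1\in H$. Let $c=\inf_\gamma\max I\circ\gamma$, the infimum being taken over continuous paths $\gamma:[0,1]\to H$ from $e_0$ to $e_1$, and assume $c>\max(I(e_0),I(e_1))$. Then $I$ has a critical point at level $c$ with Morse index at most one.
\end{lemma}

\begin{proof}
The set $\mathcal K=\{I=c,\ \nabla I=0\}$ is compact by (PS) and nonempty by the mountain-pass theorem of Ambrosetti and Rabinowitz. Suppose that all its points have index at least two. We construct a path from $e_0$ to $e_1$ along which $I<c$.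

\emph{Constants.} Each $u\in\mathcal K$ has a two-dimensional subspace on which $I''(u)$ is negative definite, and $e_0,e_1\notin\mathcal K$. By continuity of $I''$ and compactness of $\mathcal K$, there are $u_1,\dots,u_\ell\in\mathcal K$, two-dimensional subspaces $V_j$, radii $\rho_j>0$, and $\alpha>0$ such that $\mathcal K\subset\mathcal N:=\bigcup_jB(u_j,\rho_j)$, $e_0,e_1\notin B(u_j,4\rho_j)$, and
\begin{equation}\label{eq:conc}
I''(w)[h,h]\le-2\alpha|h|^2\qquad(w\in B(u_j,4\rho_j),\ h\in V_j).
\end{equation}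
Let $4d=\operatorname{dist}(\mathcal K,H\setminus\mathcal N)>0$ and fix a step length $t_0>0$ with $\ell t_0\le\min(d,\rho_1,\dots,\rho_\ell)$. There are $\sigma,\varepsilon_0>0$ with $|\nabla I|\ge\sigma$ on $\{|I-c|\le\varepsilon_0,\ \operatorname{dist}(\cdot,\mathcal K)\ge d\}$; otherwise (PS) would give a point of $\mathcal K$ at distance at least $d$ from $\mathcal K$. Choose $\varepsilon>0$ and then $\kappa>0$ with
\[
16\varepsilon\le\sigma d,\qquad4\varepsilon\le\varepsilon_0,\qquad3\varepsilon\le\alpha t_0^2,\qquad c-4\varepsilon>\max(I(e_0),I(e_1)),\qquad\ell t_0\kappa\le\varepsilon,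
\]
and let $\gamma_0$ be a path from $e_0$ to $e_1$ with $\max I\circ\gamma_0\le c+\varepsilon$.

\emph{Pushing the path near $\mathcal K$.} We define $\gamma_1,\dots,\gamma_\ell$ inductively. Let $P_j$ be the orthogonal projection onto $V_j$ and $\Gamma(r)=P_j\nabla I(\gamma_{j-1}(r))$, a continuous curve in the plane $V_j$. Approximate $\Gamma$ within $\kappa/2$ by a polygonal curve. Its image has measure zero, so a translation by at most $\kappa/2$ gives a continuous $\tilde\Gamma:[0,1]\to V_j\setminus\{0\}$ with $|\Gamma-\tilde\Gamma|\le\kappa$. The unit vector $h=-\tilde\Gamma/|\tilde\Gamma|\in V_j$ is continuous in $r$ and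
\[
\langle\nabla I(\gamma_{j-1}(r)),h(r)\rangle=\langle\Gamma(r),h(r)\rangle\le-|\tilde\Gamma(r)|+\kappa\le\kappa .
\]
Let $\chi_j:H\to[0,1]$ be continuous, equal to $1$ on $B(u_j,2\rho_j)$ and to $0$ outside $B(u_j,3\rho_j)$. Put $t(r)=t_0\chi_j(\gamma_{j-1}(r))\le\rho_j$ and $\gamma_j=\gamma_{j-1}+th$. The endpoints do not move. If $t(r)>0$, the segment from $\gamma_{j-1}(r)$ to $\gamma_j(r)$ lies in $B(u_j,4\rho_j)$, and Taylor's formula with \eqref{eq:conc} gives
\[
I(\gamma_j(r))\le I(\gamma_{j-1}(r))+\kappa\,t(r)-\alpha\,t(r)^2,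
\]
which also holds when $t(r)=0$. Each step thus moves a point by at most $t_0$ and raises $I$ by at most $\kappa t_0$. For each $r$ there are two cases.
\begin{itemize}
\item[(i)] $\gamma_0(r)\in B(u_j,\rho_j)$ for some $j$. Then $\gamma_{j-1}(r)\in B(u_j,2\rho_j)$, so $t(r)=t_0$ in step $j$, and $I(\gamma_\ell(r))\le c+\varepsilon+\ell t_0\kappa-\alpha t_0^2\le c-\varepsilon$.
\item[(ii)] $\gamma_0(r)\notin\mathcal N$. Then $\operatorname{dist}(\gamma_\ell(r),\mathcal K)\ge4d-\ell t_0\ge3d$ and $I(\gamma_\ell(r))\le c+2\varepsilon$.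
\end{itemize}

\emph{Deforming away from $\mathcal K$.} Apply Lemma~\ref{lem:def} with $Y=\{\operatorname{dist}(\cdot,\mathcal K)\ge3d\}$, $\delta'=d$, $\varepsilon'=2\varepsilon$. Points of $Z$ have distance at least $d$ from $\mathcal K$ and satisfy $|I-c|\le4\varepsilon\le\varepsilon_0$, so $|\nabla I|\ge\sigma\ge8\varepsilon'/\delta'$ on $Z$. The map $\Phi(1,\cdot)$ fixes $e_0$ and $e_1$, since $I(e_i)<c-4\varepsilon$; it does not raise $I$ at the points of case (i); and it sends the points of case (ii) into $\{I\le c-2\varepsilon\}$. So $I\le c-\varepsilon$ along the path $\Phi(1,\gamma_\ell)$, which contradicts the definition of $c$.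
\end{proof}

\section{Estimates for stable solutions}\label{sec:stable}

For a harmonic function, testing the equation with $\eta^2u$ gives the Caccioppoli inequality $\int_{B_\rho}|\nabla u|^2\le C\rho^{-2}\int_{B_{2\rho}}u^2$. For $-\Delta u=g(u)$ the same test produces the term $\int g(u)u\eta^2$, which we cannot bound from above. The next lemma, whose proof follows the arguments of Sternberg--Zumbrun and Cabr\'e--Figalli--Ros-Oton--Serra, shows that for stable solutions a Caccioppoli inequality holds up to a small multiple of the Dirichlet integral, with constants that depend on $g$ only through a lower bound.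

\begin{lemma}\label{lem:stable}
Let $N\ge2$, $B_{2\rho}=B_{2\rho}(y)\subset\Omega$, and $K\ge0$. Let $u\in C^2(\Omega)$, $u>0$, solve $-\Delta u=g(u)$ with $g\in C^1$ and $g(u)\ge-K$, and let $u$ be stable in $B_{2\rho}$. Then, with $C=C(N)$ and $C_\varepsilon=C(N,\varepsilon)$,
\begin{gather}
\int_{B_\rho}|\nabla u|\,(|D^2u|+|\Delta u|)\le\frac C\rho\int_{B_{2\rho}}|\nabla u|^2+CK^2\rho^{N+1},\label{eq:S1}\\
\int_{B_\rho}|\nabla u|^2\le\varepsilon\int_{B_{2\rho}}|\nabla u|^2+\frac{C_\varepsilon}{\rho^2}\int_{B_{2\rho}}u^2+C_\varepsilon K^2\rho^{N+2}\qquad\text{for all }\varepsilon>0.\label{eq:S2}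
\end{gather}
\end{lemma}

\begin{proof}
Let $D=\int_{B_{2\rho}}|\nabla u|^2$. We may assume $D<\infty$ and, for \eqref{eq:S2}, $\int_{B_{2\rho}}u^2<\infty$. Fix $\eta\in C_c^\infty(B_{2\rho})$ with $0\le\eta\le1$, $\eta=1$ on $B_\rho$, $|\nabla\eta|\le2/\rho$. The function $c=|\nabla u|$ is locally Lipschitz, and $\nabla c=0$ a.e.\ on $\{c=0\}$.

\emph{Step 1: what stability controls.} The derivatives $u_i=\partial_iu$ solve the linearized equation, which lets us eliminate $g'(u)$ from the stability inequality. For $\phi\in C_c^\infty(\Omega)$, test the equation with $\partial_i\phi$ and integrate by parts on both sides: $\int\nabla u_i\cdot\nabla\phi=\int g'(u)u_i\phi$. By mollification this holds for $\phi\in C_c^1(\Omega)$. Take $\phi=u_i\eta^2$, sum over $i$, and use $\sum_iu_i\nabla u_i=\frac12\nabla c^2=c\nabla c$: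
\[
\int\big(\eta^2|D^2u|^2+2\eta c\nabla c\cdot\nabla\eta\big)=\int g'(u)c^2\eta^2 .
\]
By (M2) with $\xi=\eta c$, the right side is at most $\int(c^2|\nabla\eta|^2+2\eta c\nabla c\cdot\nabla\eta+\eta^2|\nabla c|^2)$. Hence
\begin{equation}\label{eq:SZ}
\int\eta^2\mathcal A^2\le\int c^2|\nabla\eta|^2\le\frac{4D}{\rho^2},\qquad\text{where }\mathcal A^2:=|D^2u|^2-|\nabla c|^2 .
\end{equation}
A.e.\ on $\{c=0\}$, $\mathcal A^2=|D^2u|^2\ge0$. At a point where $c>0$, write $D^2u=(u_{ij})$ in an orthonormal frame with first vector $\nabla u/c$. Then $\nabla c=D^2u\,\nabla u/c=(u_{1j})_j$, so $\mathcal A^2=\sum_{i\ge2}\sum_ju_{ij}^2\ge0$. By symmetry of $D^2u$, $\mathcal A$ controls every entry except $u_{11}$: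
\begin{equation}\label{eq:A}
|\Delta u-u_{11}|\le\sqrt{N-1}\,\mathcal A,\qquad|D^2u|\le|u_{11}|+\sqrt2\,\mathcal A\le|\Delta u|+C\mathcal A .
\end{equation}
By the Cauchy--Schwarz inequality and \eqref{eq:SZ}, $\int\eta^2c\mathcal A\le2D/\rho$.

\emph{Step 2: proof of \eqref{eq:S1}.} It remains to bound $\int\eta^2c|\Delta u|$. Since $-\Delta u\ge-K$, we have $|\Delta u|\le-\Delta u+2K$, so we only need an upper bound for $\int\eta^2c(-\Delta u)$, and this is a divergence up to an error of size $c\mathcal A$. The field $c\nabla u$ is locally Lipschitz. On $\{c>0\}$, $\operatorname{div}(c\nabla u)=cu_{11}+c\Delta u$, that is, $2c(-\Delta u)=-\operatorname{div}(c\nabla u)-c(\Delta u-u_{11})$; a.e.\ on $\{c=0\}$, $\operatorname{div}(c\nabla u)=\nabla c\cdot\nabla u+c\Delta u=0$. Multiplying by $\eta^2$ and integrating by parts,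
\[
2\int\eta^2c(-\Delta u)\le2\int\eta|\nabla\eta|c^2+\sqrt{N-1}\int\eta^2c\mathcal A\le\frac{CD}\rho .
\]
Moreover, $2K\int_{B_{2\rho}}c\le2K|B_{2\rho}|^{1/2}D^{1/2}\le D/\rho+CK^2\rho^{N+1}$. Thus $\int\eta^2c|\Delta u|\le CD/\rho+CK^2\rho^{N+1}$, and \eqref{eq:A} gives \eqref{eq:S1}.

\emph{Step 3: proof of \eqref{eq:S2}.} We split $B_\rho$ at a height $L$. Where $u<L$, a truncated test function works, because the troublesome factor $u$ in $g(u)u$ is replaced by a bounded one. The set where $u\ge L$ is small, and \eqref{eq:S1} shows that a small set carries little of $|\nabla u|^2$.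

Let $h=|\nabla u|^2\in C^1(\Omega)$. Since $|\nabla h|\le2|\nabla u||D^2u|$, (F5) and \eqref{eq:S1} give
\begin{equation}\label{eq:higher}
\|h\|_{L^{N/(N-1)}(B_\rho)}\le\frac{CD}\rho+CK^2\rho^{N+1}.
\end{equation}
Let $w=\min(u,L)\in[0,L]$. Testing with $\eta^2$ gives $\int g(u)\eta^2=2\int\eta\nabla\eta\cdot\nabla u$. Testing with $\eta^2w$ and using $g(u)w\le(g(u)+K)w\le L(g(u)+K)$,
\begin{align*}
\int_{B_\rho\cap\{u<L\}}h\le\int\eta^2|\nabla w|^2&=\int g(u)w\eta^2-2\int\eta w\nabla\eta\cdot\nabla u\\
&\le L\Big(4\int\eta|\nabla\eta||\nabla u|+K\int\eta^2\Big)\le CL\big(\rho^{N/2-1}D^{1/2}+K\rho^N\big).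
\end{align*}
Let $M^2=\rho^{-N}\int_{B_{2\rho}}u^2>0$, $\theta\in(0,1)$, and $L=M/\theta$. By Young's inequality, $CL\rho^{N/2-1}D^{1/2}\le\theta D+C\theta^{-3}M^2\rho^{N-2}$ and $CLK\rho^N\le C\theta^{-1}(M^2\rho^{N-2}+K^2\rho^{N+2})$. On the other hand, $|B_\rho\cap\{u\ge L\}|\le L^{-2}\int_{B_{2\rho}}u^2=\theta^2\rho^N$, so H\"older's inequality and \eqref{eq:higher} give
\[
\int_{B_\rho\cap\{u\ge L\}}h\le\theta^{2/N}\rho\,\|h\|_{L^{N/(N-1)}(B_\rho)}\le C\theta^{2/N}\big(D+K^2\rho^{N+2}\big).
\]
Add the two parts, note $M^2\rho^{N-2}=\rho^{-2}\int_{B_{2\rho}}u^2$, and choose $\theta$ with $\theta+C\theta^{2/N}\le\varepsilon$.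
\end{proof}

The constants in \eqref{eq:S2} do not depend on $\rho$. We can therefore apply it on balls whose radius is proportional to the distance to the boundary and average. The weight $\rho^{-2}$ becomes the Hardy weight $s^{-2}$.

\begin{corollary}\label{cor:bdry}
Let $N$, $u$, $g$, $K$ be as in Lemma~\ref{lem:stable}, let $x_0\in\partial\Omega$, $r>0$, and let $u$ be stable in $\Omega\cap B_r(x_0)$. Then, for all $\varepsilon>0$, with $C_\varepsilon=C(N,\varepsilon)$,
\[
\int_{\Omega\cap B_{r/4}(x_0)}|\nabla u|^2\le\varepsilon\int_\Omega|\nabla u|^2+C_\varepsilon\int_\Omega\frac{u^2}{s^2}+C_\varepsilon K^2r^2|\Omega| .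
\]
\end{corollary}

\begin{proof}
Let $\rho=s/8$, a $\frac18$-Lipschitz function, and $\omega=\Omega\cap B_{r/2}(x_0)$. For $y\in\omega$ we have $2\rho(y)=s(y)/4<r/8$, so $B_{2\rho(y)}(y)\subset\Omega\cap B_r(x_0)$ and \eqref{eq:S2} holds at $y$ with radius $\rho(y)$. We multiply it by $\rho(y)^{-N}$, integrate over $y\in\omega$, and exchange the order of integration. This brings in the weights
\[
W_j(x)=\int_{\{y\in\omega:\ |x-y|<j\rho(y)\}}\rho(y)^{-N}\,dy,\qquad j=1,2,\quad x\in\Omega .
\]
If $|x-y|<2\rho(y)$, then $|\rho(x)-\rho(y)|<\rho(y)/4$, so $\frac45\rho(x)<\rho(y)<\frac43\rho(x)$ and $|x-y|<3\rho(x)$. Hence $W_2(x)\le(15/4)^N|B_1|$, and $\rho(y)^{-2}\le2\rho(x)^{-2}=128\,s(x)^{-2}$ for such $y$. If $x\in\Omega\cap B_{r/4}(x_0)$ and $|x-y|<\rho(x)/2$, then $y\in\omega$, because $\rho(x)/2<s(x)$ and $\rho(x)/2<r/64$; also $|\rho(y)-\rho(x)|<\rho(x)/16$, so $|x-y|<\rho(y)<2\rho(x)$. Hence $W_1(x)\ge4^{-N}|B_1|$ on $\Omega\cap B_{r/4}(x_0)$. Therefore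
\[
4^{-N}|B_1|\int_{\Omega\cap B_{r/4}(x_0)}|\nabla u|^2\le\varepsilon\int_\Omega W_2|\nabla u|^2+128\,C_\varepsilon\int_\Omega W_2\frac{u^2}{s^2}+C_\varepsilon K^2\int_\omega\rho^2,
\]
and $\rho\le r$ on $\omega$. Replace $\varepsilon$ by $15^{-N}\varepsilon$.
\end{proof}

\section{The bound on the Dirichlet integral}\label{sec:main}

\begin{proposition}\label{prop:main}
Let $N\ge2$, $k\in\mathbb N$, and $\delta,K,\Lambda>0$. Let $g_n\in C^1([0,\infty))$ and $G_n(t)=\int_0^tg_n$, and assume
\begin{itemize}
\item[(G1)] $g_n(t)\ge(\lambda_1+\delta)t-K$ for all $t\ge0$ and all $n$;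
\item[(G2)] $\sup_n\max_{[0,L]}|g_n|<\infty$ for every $L>0$.
\end{itemize}
Let $u_n\in C^2(\overline\Omega)$ satisfy $-\Delta u_n=g_n(u_n)$ and $u_n>0$ in $\Omega$, $u_n=0$ on $\partial\Omega$, and $|\frac12\int|\nabla u_n|^2-\int G_n(u_n)|\le\Lambda$. Suppose that $Q_{u_n}$ is not negative definite on any $(k+1)$-dimensional subspace of $C_c^\infty(\Omega)$. Then $\sup_n\int_\Omega|\nabla u_n|^2<\infty$.
\end{proposition}

\begin{proof}
Suppose that $E_n:=\int|\nabla u_n|^2\to\infty$ along a subsequence, and put $v_n=u_n/\sqrt{E_n}$, so $\|v_n\|=1$. We pass to subsequences without changing notation. By Rellich's theorem we may assume $v_n\to v\ge0$ in $L^2(\Omega)$, and $\int v\varphi_1=\lim E_n^{-1/2}\int u_n\varphi_1=0$ by Lemma~\ref{lem:phi}. Hence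
\begin{equation}\label{eq:L2}
v_n\to0\quad\text{in }L^2(\Omega).
\end{equation}
The unit Dirichlet integral of $v_n$ is thus lost through concentration or oscillation, and we have to exclude both, at every point of $\overline\Omega$.

\emph{Step 1: instability concentrates at finitely many points.} Call $x\in\overline\Omega$ an \emph{unstable point} of a sequence $(u_n)$ if for every $r>0$ the solution $u_n$ is unstable in $\Omega\cap B_r(x)$ for all large $n$. No subsequence has $k+1$ unstable points: small balls around them would be disjoint, and (M3) would contradict the hypothesis on $Q_{u_n}$. Pass to a subsequence with the largest possible number of unstable points, and let $\Sigma$ be the set of these points. We claim: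
\begin{equation}\label{eq:stab}
\text{for each }y\in\overline\Omega\setminus\Sigma\text{ there is }r>0\text{ such that }u_n\text{ is stable in }\Omega\cap B_r(y)\text{ for all large }n.
\end{equation}
Otherwise there are $n_1<n_2<\cdots$ with $u_{n_j}$ unstable in $\Omega\cap B_{1/j}(y)$. By (M1), $y$ is an unstable point of $(u_{n_j})$, and so are the points of $\Sigma$; this contradicts maximality. Property \eqref{eq:stab} is inherited by further subsequences. We decrease $s_0$ in (F6) so that $s>s_0$ on the finite set $\Sigma\cap\Omega$, and we let $\zeta_0=\chi_0(s)$, where $\chi_0:[0,\infty)\to[0,1]$ is smooth, $\chi_0=1$ on $[0,s_0/2]$, and $\chi_0=0$ on $[3s_0/4,\infty)$.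

\emph{Step 2: the limit measures.} Let $e_n=\frac12|\nabla u_n|^2-G_n(u_n)$. Since $G_n\ge-C_0$ by Lemma~\ref{lem:phi},
\begin{equation}\label{eq:GL1}
\int|G_n(u_n)|\le\int G_n(u_n)+2C_0|\Omega|\le\tfrac12E_n+\Lambda+2C_0|\Omega|,
\end{equation}
so $e_n/E_n$ is bounded in $L^1(\Omega)$. By (F7), along a subsequence,
\[
\partial_iv_n\,\partial_jv_n\rightharpoonup A_{ij},\qquad e_n/E_n\rightharpoonup e .
\]
Let $a=\sum_iA_{ii}$, the limit of $|\nabla v_n|^2$. For fixed $\xi\in\mathbb R^N$ the measure $\sum\xi_i\xi_jA_{ij}$ is the limit of $(\xi\cdot\nabla v_n)^2$ and is nonnegative. So for every Borel set $U$ the matrix $A(U)$ is positive semidefinite with trace $a(U)$, and $A$ vanishes wherever $a$ does. The normal part of the Dirichlet density near the boundary is measured by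
\[
b=\zeta_0\sum_{i,j}\partial_is\,\partial_js\,A_{ij}\ge0,\qquad\text{the limit of }\zeta_0(\nabla s\cdot\nabla v_n)^2 .
\]
The total masses are
\begin{equation}\label{eq:mass}
a(\overline\Omega)=1,\qquad e(\overline\Omega)=\lim E_n^{-1}\int e_n=0;
\end{equation}
the second equality is where the energy bound enters. Finally, let $\tau=A-e\,\mathrm{Id}$, the limit of $T_{u_n}/E_n$. Dividing \eqref{eq:poho} by $E_n$ and using $DX\in C(\overline\Omega)$, we get
\begin{equation}\label{eq:tau}
\int_{\overline\Omega}DX:d\tau=0\qquad\text{for all }X\in C^1(\overline\Omega;\mathbb R^N)\text{ with }X\cdot\nu=0\text{ on }\partial\Omega .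
\end{equation}

\emph{Step 3: $A$ and $e$ vanish in $\Omega\setminus\Sigma$.} Let $y\in\Omega\setminus\Sigma$. By \eqref{eq:stab} there is $\rho>0$ with $B_{2\rho}=B_{2\rho}(y)\subset\Omega$ such that $u_n$ is stable in $B_{2\rho}$ for large $n$. Divide \eqref{eq:S2} by $E_n$ and use \eqref{eq:L2}: $\limsup\int_{B_\rho}|\nabla v_n|^2\le\varepsilon$ for every $\varepsilon>0$. So $a(B_\rho)=0$.

To show that $e$ vanishes on $B_\rho$, it remains to show $\int_{B_\rho}|w_n|\to0$ for $w_n=G_n(u_n)/E_n$. We have no upper bound for $G_n$, but the equation gives $|\nabla w_n|=|g_n(u_n)||\nabla u_n|/E_n=|\Delta u_n||\nabla u_n|/E_n$, which is bounded in $L^1(B_\rho)$ by \eqref{eq:S1}. With \eqref{eq:GL1} and (F5), $\|w_n\|_{L^{N/(N-1)}(B_\rho)}\le C$. Since $\varphi_1\ge c>0$ on $B_\rho$, Lemma~\ref{lem:phi} gives $|B_\rho\cap\{u_n>L\}|\le C/L$. By (G2), $|G_n|\le C_L$ on $[0,L]$. Hence, by H\"older's inequality,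
\[
\int_{B_\rho}|w_n|\le\frac{C_L|B_\rho|}{E_n}+CL^{-1/N},
\]
and we let $n\to\infty$, then $L\to\infty$. Countably many such balls cover $\Omega\setminus\Sigma$. So $A$, $e$, and $\tau$ are concentrated on $\partial\Omega\cup\Sigma$, and $b$ is concentrated on $\partial\Omega$, because $\zeta_0=0$ on $\Sigma\cap\Omega$.

\emph{Step 4: atoms.} We show by localized dilations that
\begin{equation}\label{eq:atom}
a(\{x\})=N\,e(\{x\})\qquad\text{for every }x\in\overline\Omega .
\end{equation}
We need a field $X_0$, of class $C^1$ near $x$ in $\overline\Omega$ and tangent to $\partial\Omega$, with $X_0(x)=0$ and $DX_0(x)=\mathrm{Id}$. If $x\in\Omega$, take $X_0(z)=z-x$ in a small ball contained in $\Omega$. If $x\in\partial\Omega$, we replace the normal component of $z-x$ by $s(z)$: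
\[
X_0(z)=z-x-\big((z-x)\cdot\nabla s(z)\big)\nabla s(z)+s(z)\nabla s(z),\qquad|z-x|<s_0/2 .
\]
Since $|\nabla s|=1$, we have $X_0\cdot\nabla s=s$, which vanishes on $\partial\Omega$, where $\nabla s=-\nu$. Since $z-x$ and $s(z)$ vanish at $z=x$, we have $X_0(x)=0$ and $DX_0(x)=\mathrm{Id}-\nu\otimes\nu+\nu\otimes\nu=\mathrm{Id}$. In both cases $|X_0(z)|\le3|z-x|$ and $DX_0$ is bounded. For small $R$ let $\zeta_R\in C_c^\infty(B_{2R}(x))$ with $0\le\zeta_R\le1$, $\zeta_R=1$ on $B_R(x)$, $|\nabla\zeta_R|\le2/R$. Then $X=\zeta_RX_0$ is admissible in \eqref{eq:tau}, $DX(x)=\mathrm{Id}$, and $|DX|\le|DX_0|+|\nabla\zeta_R||X_0|\le C$ with $C$ independent of $R$. So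
\[
|\operatorname{tr}\tau(\{x\})|\le C\sum_{i,j}|\tau_{ij}|\big(\overline\Omega\cap B_{2R}(x)\setminus\{x\}\big)\to0\qquad(R\to0),
\]
because the sets decrease to the empty set. As $\operatorname{tr}\tau=a-Ne$, this is \eqref{eq:atom}.

\emph{Step 5: $e=b$ on $\partial\Omega$.} Let $\psi\in C^1(\partial\Omega)$, extended to the collar as a function constant along normals, let $\zeta=\psi\zeta_0\in C^1(\overline\Omega)$, and let $X=s\zeta\nabla s$. This field vanishes on $\partial\Omega$, so it is admissible in \eqref{eq:tau}, and $\partial_jX_i=\zeta\,\partial_is\,\partial_js+s\,\partial_j(\zeta\,\partial_is)$. On $\partial\Omega$ we get $DX=\psi\nabla s\otimes\nabla s$ and $\operatorname{div}X=\psi$. The support of $X$ lies in $\{s<s_0\}$, where $\tau$ is concentrated on $\partial\Omega$ by Step~3. Therefore \eqref{eq:tau} reads $\int_{\partial\Omega}\psi\,db-\int_{\partial\Omega}\psi\,de=0$. Since $C^1(\partial\Omega)$ is dense in $C(\partial\Omega)$, $e=b$ as measures on $\partial\Omega$.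

\emph{Step 6: $a(\Sigma)=0$ and $b=0$.} By Steps 3--5, $e$ is a nonnegative measure, and \eqref{eq:mass} gives
\[
0=e(\overline\Omega)=\sum_{x\in\Sigma\cap\Omega}e(\{x\})+e(\partial\Omega)=\frac1N\sum_{x\in\Sigma\cap\Omega}a(\{x\})+b(\partial\Omega).
\]
All terms are nonnegative, so $a(\Sigma\cap\Omega)=0$ and $b=0$. For $x\in\Sigma\cap\partial\Omega$, \eqref{eq:atom} and Step~5 give $a(\{x\})=Ne(\{x\})=Nb(\{x\})=0$.

\emph{Step 7: $a(\partial\Omega\setminus\Sigma)=0$.} The mass of $a$ now sits on $\partial\Omega\setminus\Sigma$ and consists of tangential derivatives. Since the normal derivatives are small, $v_n$ is small compared with $s$, so $v_n$ would have to vary on scales much shorter than the distance to the boundary; this is what stability forbids. In detail, $\int\zeta_0(\nabla s\cdot\nabla v_n)^2\to b(\overline\Omega)=0$, so Lemma~\ref{lem:hardy} with $\beta=s_0/2$ and \eqref{eq:L2} give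
\[
\int_\Omega\frac{v_n^2}{s^2}\le16\int\zeta_0(\nabla s\cdot\nabla v_n)^2+\frac4{s_0^2}\int_\Omega v_n^2\to0 .
\]
Let $x_0\in\partial\Omega\setminus\Sigma$ and let $r$ be as in \eqref{eq:stab}. Divide the inequality of Corollary~\ref{cor:bdry} by $E_n$, let $n\to\infty$ and then $\varepsilon\to0$: $\int_{\Omega\cap B_{r/4}(x_0)}|\nabla v_n|^2\to0$. By (F7), $a(\overline\Omega\cap B_{r/4}(x_0))=0$, and countably many such sets cover $\partial\Omega\setminus\Sigma$.

Steps 3, 6, and 7 give $a(\overline\Omega)=0$, which contradicts \eqref{eq:mass}.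
\end{proof}

\begin{remark}
Hypothesis (G1) gives \eqref{eq:L2}, the small measure of $\{u_n>L\}$, and the lower bound $g_n\ge-K$ needed in Lemma~\ref{lem:stable}. It cannot be weakened to $\delta=0$: for $g_n(t)=\lambda_1t$ the solutions $u_n=n\varphi_1$ have zero energy and $Q_{u_n}\ge0$ by (F1). Hypothesis (G2) is used only for $w_n$ in Step~3. The bound on the Morse index is used in Steps 3 and 7, through \eqref{eq:stab}. No upper bound on the growth of $g_n$ is used.
\end{remark}

\section{Bounds in $L^\infty$ and compactness}\label{sec:Linf}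

Subcritical growth enters only now, in the passage from $H_0^1$ to $L^\infty$. For $N\ge3$ the point of the condition $o(t^{2^*-1})$ is that the coefficient $\varepsilon$ below may be chosen after the $H_0^1$ bound is known, so that the critical term can be absorbed.

\begin{lemma}\label{lem:Linf}
Let $N\ge2$ and let $g_n\in C^1([0,\infty))$ satisfy the following, for all $n$ and $t\ge0$, with constants independent of $n$.
\begin{itemize}
\item[(G3)] If $N\ge3$, for every $\varepsilon>0$ there is $C_\varepsilon$ with $|g_n(t)|\le\varepsilon t^{2^*-1}+C_\varepsilon$. If $N=2$, then $|g_n(t)|\le C(1+t^p)$ for some $p>1$.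
\end{itemize}
Let $u_n\in C^2(\overline\Omega)$, $u_n\ge0$, solve $-\Delta u_n=g_n(u_n)$ in $\Omega$, $u_n=0$ on $\partial\Omega$, with $\sup_n\|u_n\|<\infty$. Then $\sup_n\|u_n\|_\infty<\infty$.
\end{lemma}

\begin{proof}
It suffices to bound $u_n$ in $L^q(\Omega)$ for every $q<\infty$: then $g_n(u_n)$ is bounded in every such $L^q$ by (G3), and (F2) applies. For $N=2$ this is Sobolev's embedding. Let $N\ge3$ and $\gamma\ge1$. Test the equation with $u_n^{2\gamma-1}$, use $\nabla u_n\cdot\nabla u_n^{2\gamma-1}=\frac{2\gamma-1}{\gamma^2}|\nabla u_n^\gamma|^2$, (G3), and H\"older's inequality with exponents $\frac{2^*}{2^*-2}$ and $\frac{2^*}2$: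
\[
\frac{2\gamma-1}{\gamma^2}\|u_n^\gamma\|^2\le\varepsilon\int u_n^{2^*-2}u_n^{2\gamma}+C_\varepsilon\int u_n^{2\gamma-1}\le\varepsilon\|u_n\|_{2^*}^{2^*-2}\|u_n^\gamma\|_{2^*}^2+C_\varepsilon\int u_n^{2\gamma-1}.
\]
All terms are finite since $u_n\in C^2(\overline\Omega)$. By Sobolev's inequality $\|\cdot\|_{2^*}\le C\|\cdot\|$ and the bound on $\|u_n\|$, the first term on the right is at most $C\varepsilon\|u_n^\gamma\|^2$, and it is absorbed on the left for $\varepsilon=\varepsilon(\gamma)$ small. Hence $\|u_n^\gamma\|_{2^*}^2\le C_\gamma\int u_n^{2\gamma-1}$: a bound in $L^{2\gamma-1}$ implies a bound in $L^{2^*\gamma}$. Let $\gamma_0=1$ and $2\gamma_{j+1}-1=2^*\gamma_j$. By induction $u_n$ is bounded in $L^{2^*\gamma_j}$ for every $j$, and $\gamma_j\to\infty$ because $\gamma_{j+1}>\frac{2^*}2\gamma_j$.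
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $g(t)=\lambda t+f(t)$ and let $u_n$ be any sequence in the given set; we show that it is bounded in $L^\infty(\Omega)$. The constant sequence $g_n=g$ satisfies (G1) by \eqref{eq:lower}, (G2) by continuity, and (G3) by (H2), continuity, and $2^*-1>1$. Since $g(0)=0$, Lemma~\ref{lem:reg} gives $u_n\in C^2(\overline\Omega)$ and $u_n>0$ in $\Omega$. Proposition~\ref{prop:main} bounds $\|u_n\|$, and Lemma~\ref{lem:Linf} bounds $\|u_n\|_\infty$.
\end{proof}

\section{Truncation and existence}\label{sec:exist}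

Throughout this section $\lambda<\lambda_1$ and (H1)--(H3) hold. By (H3) there are $\delta,K_0>0$ with
\begin{equation}\label{eq:flow}
f(t)\ge(\lambda_1-\lambda+2\delta)t-K_0\qquad(t\ge0).
\end{equation}
The energy of \eqref{eq:P} need not satisfy (PS), and it need not be of class $C^2$, because nothing is assumed about the growth of $f'$. We therefore continue $f$ beyond $t=n$ by a subcritical power. The continuation must preserve (G1) and (G3) with constants independent of $n$, and it must be of class $C^1$; a small correction near $t=n$ matches the derivatives.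

Fix $p\in(1,2^*-1)$, equal to the exponent in (H2) if $N=2$. Let $\chi\in C^\infty([0,\infty))$ with $0\le\chi\le1$, $\chi=1$ on $[0,\frac12]$, $\chi=0$ on $[1,\infty)$. For integers $n\ge\max(1,K_0/\delta)$ let $b_n=f'(n)-pf(n)/n$, choose $\omega_n\in(0,1]$ with $|b_n|\omega_n\le1$, and define
\[
f_n(t)=\begin{cases}0,&t\le0,\\ f(t),&0\le t\le n,\\ f(n)\,(t/n)^p+b_n\,(t-n)\,\chi\big((t-n)/\omega_n\big),&t\ge n,\end{cases}
\]
$F_n(t)=\int_0^tf_n$, and $g_n(t)=\lambda t+f_n(t)$.

\begin{lemma}\label{lem:trunc}
We have $f_n\in C^1(\mathbb R)$ and $f_n(0)=f_n'(0)=0$. The functions $g_n|_{[0,\infty)}$ satisfy \textup{(G1)} with $K=\max(K_0,1)$, \textup{(G2)}, and, if $N\ge2$, \textup{(G3)}. For each $n$ there is $C_n$ with $|f_n'(t)|\le C_n(1+|t|^{p-1})$ and $|(p+1)F_n(t)-tf_n(t)|\le C_n$ for $t\in\mathbb R$.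
\end{lemma}

\begin{proof}
At $t=0$, $f_n$ is $C^1$ by (H1). At $t=n$, the third formula has value $f(n)$ and derivative $pf(n)/n+b_n=f'(n)$. The correction term vanishes for $t\ge n+\omega_n$ and is bounded by $|b_n|\omega_n\le1$ in absolute value.

(G1): on $[0,n]$ use \eqref{eq:flow}. By \eqref{eq:flow} and $n\ge K_0/\delta$, $f(n)/n\ge\lambda_1-\lambda+\delta>0$; so for $t\ge n$, $f_n(t)\ge f(n)t/n-1\ge(\lambda_1-\lambda+\delta)t-1$.

(G2): for $n\ge L$, $g_n(t)=\lambda t+f(t)$ on $[0,L]$, and only finitely many $n$ are smaller than $L$.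

(G3): let $N\ge3$ and $q=2^*-1>p$. By (H2), $|f(t)|\le\varepsilon t^q+C_\varepsilon$ for $t\ge0$. For $t\ge n\ge1$, $0<f(n)(t/n)^p\le\varepsilon n^q(t/n)^q+C_\varepsilon t^p=\varepsilon t^q+C_\varepsilon t^p$. The terms $C_\varepsilon t^p$, $|\lambda|t$, and $1$ are each at most $\varepsilon t^q+C'_\varepsilon$. For $N=2$ and $t\ge n$, $f(n)(t/n)^p\le C(1+n^p)(t/n)^p\le2Ct^p$.

Finally, $f_n(t)=f(n)(t/n)^p$ for $t\ge n+1$. This gives the bound on $f_n'$. The function $(p+1)F_n-tf_n$ vanishes for $t\le0$ and has derivative $pf_n-tf_n'=0$ for $t\ge n+1$, so it is bounded.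
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
On $H=H_0^1(\Omega)$ let $\mathcal B(u,\xi)=\int(\nabla u\cdot\nabla\xi-\lambda u\xi)$ and $I_n(u)=\frac12\mathcal B(u,u)-\int F_n(u)$. By (F1), $\mathcal B(u,u)\ge c_0\|u\|^2$ with $c_0=\min(1,1-\lambda/\lambda_1)>0$; this is where $\lambda<\lambda_1$ is used. Since $f_n'$ is continuous, $|f_n'(t)|\le C_n(1+|t|^{p-1})$, and $p+1<2^*$, the standard theorem on superposition operators gives $I_n\in C^2(H,\mathbb R)$ with
\[
I_n'(u)\xi=\mathcal B(u,\xi)-\int f_n(u)\xi,\qquad I_n''(u)[\xi,\xi]=\mathcal B(\xi,\xi)-\int f_n'(u)\xi^2 .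
\]

\emph{The condition \textup{(PS)}.} Let $I_n(w_i)$ be bounded and $I_n'(w_i)\to0$. By Lemma~\ref{lem:trunc},
\[
(p+1)I_n(w_i)-I_n'(w_i)w_i\ge\tfrac{p-1}2c_0\|w_i\|^2-C_n|\Omega|,
\]
and the left side is at most $C(1+\|w_i\|)$, so $w_i$ is bounded. Along a subsequence $w_i\rightharpoonup w$ in $H$ and $w_i\to w$ in $L^{p+1}(\Omega)$, as $p+1<2^*$. Since $f_n(w_i)$ is bounded in $L^{(p+1)/p}(\Omega)$, we get $\mathcal B(w_i,w_i-w)=I_n'(w_i)(w_i-w)+\int f_n(w_i)(w_i-w)\to0$. Also $\mathcal B(w,w_i-w)\to0$ by weak convergence. Hence $c_0\|w_i-w\|^2\le\mathcal B(w_i-w,w_i-w)\to0$.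

\emph{Geometry, and a uniform bound for the levels.} Since $f_n(0)=f_n'(0)=0$ and $f_n$ is a power at infinity, $|f_n(t)|\le\frac12c_0\lambda_1|t|+C_n|t|^p$. By (F1) and Sobolev's embedding, $I_n(u)\ge\frac14c_0\|u\|^2-C_n\|u\|^{p+1}$, so $I_n\ge\beta_n>0$ on a sphere $\{\|u\|=r_n\}$ with $r_n\le1$. By (G1), $F_n(t)\ge\frac12(\lambda_1-\lambda+\delta)t^2-Kt$ for $t\ge0$, and $\mathcal B(\varphi_1,\varphi_1)=(\lambda_1-\lambda)\|\varphi_1\|_2^2$, so
\[
I_n(t\varphi_1)\le-\tfrac\delta2t^2\|\varphi_1\|_2^2+Kt\le\Lambda:=\frac{K^2}{2\delta\|\varphi_1\|_2^2}\qquad(t\ge0).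
\]
Fix $t_1$, independent of $n$, with $-\frac\delta2t_1^2\|\varphi_1\|_2^2+Kt_1<0$ and $\|t_1\varphi_1\|>1$. Every path from $e_0=0$ to $e_1=t_1\varphi_1$ meets the sphere, and the segment is such a path. So the level $c_n$ of Lemma~\ref{lem:mp} satisfies $\max(I_n(e_0),I_n(e_1))=0<\beta_n\le c_n\le\Lambda$, and there is a critical point $u_n$ of $I_n$ with $0<I_n(u_n)\le\Lambda$ and Morse index at most one.

\emph{The solutions $u_n$.} Let $u_n^-=\max(-u_n,0)$. Since $f_n=0$ on $(-\infty,0]$, we have $0=I_n'(u_n)u_n^-=-\mathcal B(u_n^-,u_n^-)$, so $u_n\ge0$; and $u_n\not\equiv0$ since $I_n(u_n)>0$. By Lemma~\ref{lem:reg}, $u_n\in C^2(\overline\Omega)$ is a positive solution of $-\Delta u_n=g_n(u_n)$. Moreover $I_n(u_n)=\frac12\int|\nabla u_n|^2-\int G_n(u_n)$ and $I_n''(u_n)[\xi,\xi]=Q_{u_n}(\xi)$.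

\emph{The uniform bound.} If $N=1$, Lemma~\ref{lem:1d} and (G1) give $\|u_n\|_\infty\le M$ with $M$ independent of $n$. If $N\ge2$, Proposition~\ref{prop:main} with $k=1$ bounds $\|u_n\|$, and Lemma~\ref{lem:Linf} gives the same conclusion. For $n>M$ we have $f_n(u_n)=f(u_n)$, so $u_n$ is a positive solution of \eqref{eq:P}.
\end{proof}

\section{Sharpness of the hypotheses}\label{sec:sharp}

\begin{proposition}\label{prop:sharp}
Problem \eqref{eq:P} has no positive solution in each of the following cases.
\begin{itemize}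
\item[(i)] $\lambda<\lambda_1$ and $f(t)=(\lambda_1-\lambda)\,t^3/(1+t^2)$. Here \textup{(H1)} and \textup{(H2)} hold, and $\lim_{t\to\infty}f(t)/t=\lambda_1-\lambda$.
\item[(ii)] $N\ge3$, $\Omega$ is star-shaped about $0$, $\lambda\le0$, and $f(t)=t^{2^*-1}$. Here $\lambda<\lambda_1$, \textup{(H1)} and \textup{(H3)} hold, and $f=O(t^{2^*-1})$.
\item[(iii)] $\lambda\ge\lambda_1$ and $f(t)=t^p$ with $1<p<2^*-1$. Here \textup{(H1)--(H3)} hold.
\end{itemize}
\end{proposition}

\begin{proof}
The stated properties of $f$ follow from $0\le f(t)\le(\lambda_1-\lambda)\min(t,t^3)$ and $2^*-1>1$ in (i), and from the fact that the exponent exceeds $1$ in (ii) and (iii). Suppose that $u$ is a positive solution. Testing with $\varphi_1$ gives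
\[
\int_\Omega\big[(\lambda_1-\lambda)u-f(u)\big]\varphi_1=0 .
\]
In case (i) the bracket equals $(\lambda_1-\lambda)u/(1+u^2)>0$ a.e., and in case (iii) it is at most $-u^p<0$ a.e.; both are impossible.

In case (ii), let $g(t)=\lambda t+t^{2^*-1}$. By Lemma~\ref{lem:reg}, $u\in C^2(\overline\Omega)$ and $\partial_\nu u<0$ on $\partial\Omega$. Testing with $u$ gives $\int|\nabla u|^2=\lambda\int u^2+\int u^{2^*}$, so $J(u)=(\frac12-\frac1{2^*})\int u^{2^*}=\frac1N\int u^{2^*}$, and \eqref{eq:pohox} becomes
\[
\frac12\int_{\partial\Omega}(x\cdot\nu)(\partial_\nu u)^2=\lambda\int_\Omega u^2\le0 .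
\]
For $x\in\partial\Omega$ the segment from $x$ to $0$ lies in $\overline\Omega$, so the direction $-x$ does not point out of $\Omega$, that is, $x\cdot\nu\ge0$. Since $\int_{\partial\Omega}x\cdot\nu=N|\Omega|>0$, the continuous function $x\cdot\nu$ is positive on a nonempty open subset of $\partial\Omega$. With $\partial_\nu u<0$, the left side is positive, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{NE}
\emph{Noncoercive elliptic equations with subcritical growth},
\texttt{http://inf.ucv.ro/\textasciitilde{}radulescu/articles/dcdss2011.pdf}.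

\bibitem{Willem}
Willem, \emph{Minimax Theorems}.

\end{thebibliography}
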